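# Curve germs on which every positive germ extends to a nonnegative germ

## 1. Three lines in a plane, a cusp, and the curve $(t^3,t^5)$

Take the plane with coordinates $\xi,\eta$ and let $X$ be the union of the three lines $\xi=0$, $\eta=0$, $\xi=\eta$. On $X$ consider the restriction $f$ of
$$q=\xi^2+3\xi\eta+\eta^2 .$$
Parametrize the lines by $(t,0)$, $(0,t)$, $(t,t)$. Then $f$ reads $t^2$, $t^2$, $5t^2$, so $f>0$ on $X\setminus\{0\}$. The polynomial $q$ itself is negative at $(s,-s)$. Perhaps another analytic function $F$, equal to $q$ on $X$, is nonnegative near the origin?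

It is not. Write $F=q+h$ with $h=0$ on $X$, and let $h_d$ be the homogeneous part of $h$ of degree $d$. Along a line of $X$ with direction $v$ we have $0=h(tv)=\sum_d h_d(v)t^d$, so every $h_d$ vanishes on all three lines. A linear or a quadratic form that vanishes on three distinct lines of the plane is zero. So $h$ has order at least $3$, and $F(s,-s)=-s^2+O(s^3)<0$ for small $s\ne0$.

Now move the three lines to the coordinate axes of $\mathbb R^3$ and keep the values $t^2,t^2,5t^2$. The germ $\xi_1^2+\xi_2^2+5\xi_3^2$ is a nonnegative extension. Much more is true. Let $X\subset\mathbb R^n$ be the union of the first $r$ coordinate axes. An analytic germ on $X$ equals $c+f_i(t)$ on the $i$-th axis, with one constant $c$ and $f_i(0)=0$; conversely any such data come from $c+\sum_{i\le r}f_i(\xi_i)$. Let this germ be $\ge0$ on $X$. If $c>0$, then $c+\sum f_i(\xi_i)$ is positive near $0$ and is the square of its analytic square root. If $c=0$, then each $f_i$ is $0$ or $t^{2m}$ ($m\ge1$) times a positive unit, so $f_i=g_i^2$ with $g_i$ analytic and $g_i(0)=0$. Since $\xi_i\xi_j=0$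 on $X$ for $i\ne j$, the germ is the restriction of $\bigl(\sum_{i\le r} g_i(\xi_i)\bigr)^2$. So on independent lines every nonnegative germ is the restriction of a square.

Two more plane curves show other obstructions.

*The cusp $(t^2,t^3)$.* The germ $f=\xi$ is $t^2$ on the curve. If $h=a\xi+b\eta+\cdots$ vanishes on the curve, the coefficients of $t^2$ and $t^3$ in $h(t^2,t^3)$ give $a=b=0$. So every extension of $f$ has linear part $\xi$ and is negative at $(-s,0)$ for small $s>0$.

*The curve $(t^3,t^5)$.* Take $f=\xi\eta^2+\xi^4$, which is $t^{13}+t^{12}=t^{12}(1+t)$ on the curve, hence positive off $0$. Let $h$ vanish on the curve. The monomial $\xi^i\eta^j$ becomes $t^{3i+5j}$. Each of the exponents $0,3,5,6,8,9,10,11,13$ comes from exactly one monomial, namely $1,\xi,\eta,\xi^2,\xi\eta,\xi^3,\eta^2,\xi^2\eta,\xi\eta^2$. So all these monomials are absent from $h$, and the part of $h$ of degree $\le3$ is $c\,\eta^3$. Any extension $F=f+h$ therefore has the form $F=F_3+O(4)$ with $F_3=\xi\eta^2+c\eta^3\neq0$. A nonzero cubic form takes both signs, and so does $F$. (This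 curve also fails in degree two: $\xi\eta=t^8$ is positive off $0$, while every extension has the indefinite $2$-jet $\xi\eta$.)

The obstructions sat in degrees one, two and three. On which curve germs does no obstruction occur?

## 2. Positive extension and the theorem

Let $X_0\subset\mathbb R^n_0$ be a real analytic germ at the origin. Let $\mathcal O_n=\mathcal O(\mathbb R^n_0)$ be the ring of analytic function germs, with maximal ideal $\mathfrak m_n$; let $I(X_0)$ be the ideal of germs vanishing on $X_0$, and $\mathcal O(X_0)=\mathcal O_n/I(X_0)$. Write $\mathscr P(X_0)$ for the set of positive semidefinite (psd, i.e. $\ge0$) analytic function germs on $X_0$, and $\Sigma(X_0)$ for the set of those that are finite sums of squares of analytic function germs on $X_0$. A germ $f$ is *positive definite* if $f>0$ on $X_0\setminus\{0\}$.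

**Definition.** $X_0$ has the $\mathscr{PE}$ property if every psd analytic function germ on $X_0$ has a psd analytic extension to $\mathbb R^n_0$. It has the $\mathscr{P_E}^{+}$ property if every positive definite analytic function germ on $X_0$ has a psd analytic extension to $\mathbb R^n_0$.

Section 1 says that unions of coordinate axes have $\mathscr{PE}$, while three planar lines, the cusp and $(t^3,t^5)$ do not even have $\mathscr{P_E}^{+}$. Two germs are *equivalent* if an analytic diffeomorphism germ of $(\mathbb R^n,0)$ maps one onto the other; lines through the origin are *independent* if they are spanned by linearly independent vectors.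

The paper *On the positive extension property and Hilbert's 17th problem for real analytic sets* states as a conjecture that for an analytic curve germ $X_0\subset\mathbb R^n$ the following are equivalent:

* (a) $\mathscr P(X_0)=\Sigma(X_0)$;
* (b) $X_0$ is equivalent to a union of $r\le n$ independent lines through the origin;
* (c) $X_0$ has the $\mathscr{PE}$ property;
* (d) $X_0$ has the $\mathscr{P_E}^{+}$ property.

The results (a)$\Leftrightarrow$(b), (a)$\Rightarrow$(c) and (c)$\Rightarrow$(d) may be quoted, so the missing implication is (d)$\Rightarrow$(b). It holds: the conjecture is true. We prove (b) from a hypothesis that only sees degrees up to three. For a $C^\infty$ germ $F$ let $j^3F$ be its Taylor polynomial of degree $\le3$ at $0$. Put $A=\mathcal O(X_0)$, with maximal ideal $\mathfrak m$, and consider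

* (e) for every positive definite $f\in A$ there is a $C^\infty$ germ $F\ge0$ on $\mathbb R^n_0$ with $f-(j^3F)|_{X_0}\in\mathfrak m^4$.

If $F$ is a psd analytic extension of $f$, then $F-j^3F\in\mathfrak m_n^4$, so $f-(j^3F)|_{X_0}\in\mathfrak m^4$. Thus (d)$\Rightarrow$(e).

**Theorem 1.** If an analytic curve germ $X_0\subset\mathbb R^n_0$ satisfies (e), then it is equivalent to a union of $r\le n$ independent lines. Hence (a), (b), (c), (d) are equivalent: the conjecture is true.

**Theorem 2.** For an analytic curve germ, (a)–(d) are also equivalent to each of the following: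

* (e) as above;
* (f) every positive definite $f\in\mathcal O(X_0)$ has a nonnegative $C^\infty$ extension to $\mathbb R^n_0$;
* (g) every $f\in\mathscr P(X_0)$ is the restriction of the square of one analytic germ on $\mathbb R^n_0$;
* (h) $\mathcal O(X_0)=\mathbb R+J$, where $J$ is the Jacobson radical of the normalization of $\mathcal O(X_0)$.

Theorem 1 occupies Sections 3–9, Theorem 2 Section 10. We drop the index $0$ and write $X$.

## 3. The local ring, its normalization, and the embedding dimension

**Step 1: removing superfluous coordinates.** The purpose is to arrange $I(X)\subset\mathfrak m_n^2$, so that linear forms on $\mathbb R^n$ are visible in $A$.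

First, (e) is invariant under equivalence. Let $\varphi$ be an analytic diffeomorphism germ. If $F$ is a $C^\infty$ germ, $F-j^3F$ vanishes to order $4$, hence so does its composite with $\varphi$. So $F\circ\varphi$ and the analytic germ $(j^3F)\circ\varphi$ have the same $3$-jet, and $j^3(F\circ\varphi)-(j^3F)\circ\varphi\in\mathfrak m_n^4$. Since $F\circ\varphi\ge0$ when $F\ge0$, condition (e) carries over.

Suppose $I(X)$ contains a germ with nonzero linear part. Make it the last coordinate; then $X\subset\mathbb R^{n-1}\times0$. The ring $A$ is unchanged, and if $F$ serves for $f$ in $\mathbb R^n$, its restriction to $\mathbb R^{n-1}$ is nonnegative and serves for $f$ in $\mathbb R^{n-1}$, because $j^3(F|_{\mathbb R^{n-1}})=(j^3F)|_{\mathbb R^{n-1}}$. Conversely, a diffeomorphism germ of $\mathbb R^{n-1}$ extends to $\mathbb R^n$ by the identity in the last coordinate, so a conclusion (b) reached in the smaller space holds in the larger one. Repeating, we may assume from now on that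
$$I(X)\subset\mathfrak m_n^2 .$$
Let $V\subset\mathfrak m$ be the span of the coordinate functions $\xi_1,\dots,\xi_n$ restricted to $X$. Then $\mathfrak m/\mathfrak m^2\cong\mathfrak m_n/\mathfrak m_n^2$, so $V$ is identified with the space of linear forms on $\mathbb R^n$, $\dim V=n$, and $\mathfrak m=V\oplus\mathfrak m^2$ as vector spaces.

**Step 2: branches and orders.** The purpose is to turn positivity into a statement on power series in one variable. The following facts are standard (e.g. Ruiz, *The Basic Theory of Power Series*; Milnor, *Singular Points of Complex Hypersurfaces*, §3). Let $X_1,\dots,X_r$ be the branches of $X$. The normalization of $\mathcal O(X_i)$ is $\mathbb R\{t_i\}$, and it yields a parametrization $\alpha_i$ whose image is the germ $X_i$. The ring $A$ embeds in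
$$C=\prod_{i=1}^r\mathbb R\{t_i\},\qquad a\mapsto(a\circ\alpha_i)_i ,$$
which is its normalization and a finite $A$-module, and $\prod_it_i^{d}\mathbb R\{t_i\}\subset A$ for some $d$. For $a\in C$ with components $a_i$ let $v_i(a)$ be the order of $a_i$ in $t_i$, with $v_i(a)=\infty$ if $a_i=0$. An element $f\in A$ is psd iff for every $i$ the series $f\circ\alpha_i$ is zero or has even order and positive leading coefficient. An element of $A$ lies in $\mathfrak m$ iff its constant terms (all equal to its value at $0$) vanish.

*Example.* For the three lines of Section 1, $A$ is contained in $C=\prod_{i=1}^3\mathbb R\{t_i\}$, and $a\xi+b\eta$ is the element $(at_1,bt_2,(a+b)t_3)$.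

**Step 3: one element that realizes all multiplicities.** The purpose is to have a single element to divide by. Let $p_i=\min v_i(\mathfrak m)\ge1$. As $v_i\ge2p_i>p_i$ on $\mathfrak m^2$, this minimum is attained on $V$, so $\{u\in V:v_i(u)>p_i\}$ is a proper subspace of $V$. A real vector space is not a finite union of proper subspaces; fix $x\in V$ outside these $r$ subspaces. So
$$x\in V,\qquad v_i(x)=p_i\ \text{ for all }i,\qquad \mathfrak mC=xC=\prod_it_i^{p_i}\mathbb R\{t_i\}.$$
The element $x$ is a nonzerodivisor of $C$. For large $k$ we have $x^kC\subset\prod_i t_i^d\mathbb R\{t_i\}\subset A$, and the constant terms vanish, so $x^kC\subset\mathfrak m$.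

## 4. What nonnegativity forces in degrees up to three

From here to the end of Section 9, $X$ satisfies (e).

**(1)** *Let $f\in\mathfrak m$ be psd. There are linearly independent linear forms $y_1,\dots,y_s\in V$ ($s\ge0$), quadratic forms $q_l$, and $h\in\mathfrak m^4$ with*
$$f=\sum_{l}y_l^2+\sum_ly_lq_l+h .$$
*In particular $f\in\mathfrak m^2$.*

*Proof.* We read (e) degree by degree. Let $\rho=\sum_j\xi_j^2$. Then $f+\rho^2$ is positive definite and $\rho^2\in\mathfrak m^4$. Take $F$ from (e) for $f+\rho^2$; then $f-(j^3F)|_X\in\mathfrak m^4$. Since $f(0)=0$, also $F(0)=0$. As $F\ge0$, the origin is a minimum, so the linear part of $F$ vanishes and $j^3F=F_2+F_3$ with $F_2$ a psd quadratic form. Write $F_2=\sum y_l^2$ with independent linear forms $y_l$, and let $K=\{y_1=\dots=y_s=0\}$. For $v\in K$ we have $0\le F(\tau v)=\tau^3F_3(v)+O(\tau^4)$ for small $\tau$ of both signs, so $F_3(v)=0$. Thus the cubic form $F_3$ vanishes on $K$, i.e. $F_3=\sum_ly_lq_l$ with quadratic forms $q_l$ (and $F_3=0$ if $s=0$). $\square$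

**(2)** *In (1) put $s_i=\min_lv_i(y_l)$ ($=\infty$ if $s=0$). If $s_i<2p_i$, then $v_i(f)=2s_i$. If $s_i\ge2p_i$, then $v_i(f)\ge4p_i$.*

*Proof.* In a sum of squares of real series leading terms cannot cancel, so $v_i(\sum y_l^2)=2s_i$. Moreover $v_i(y_lq_l)\ge s_i+2p_i$ and $v_i(h)\ge4p_i$. If $s_i<2p_i$, then $2s_i<s_i+2p_i<4p_i$; otherwise all three orders are $\ge4p_i$. $\square$

**(3)** $A\cap x^2C=\mathfrak m^2$. *In particular, if $u\in V$ and $v_i(u)\ge2p_i$ for all $i$, then $u=0$.*

*Proof.* The point is to make an arbitrary $b$ positive by adding a multiple of $x^2$. Let $b=x^2c\in A$ with $c\in C$. On branch $i$, $\kappa x^2+b=x^2(\kappa+c_i)$, so $\kappa x^2+b$ is psd for $\kappa\gg0$, and it lies in $\mathfrak m$. By (1) it lies in $\mathfrak m^2$, hence so does $b$. The other inclusion is clear. If $u\in V$ has $v_i(u)\ge2p_i$ for all $i$, then $u\in A\cap x^2C=\mathfrak m^2$, and $V\cap\mathfrak m^2=0$. $\square$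

**(4)** $A\cap x^4C=\mathfrak m^4$.

*Proof.* We use the same trick one step higher. Let $b\in A\cap x^4C$. Then $f=\kappa x^4+b$ is psd for $\kappa\gg0$, and $v_i(f)\ge4p_i$ for all $i$. By (2), $s_i\ge2p_i$ for all $i$; by (3), all $y_l=0$. As the $y_l$ are independent, $s=0$. So $f\in\mathfrak m^4$ by (1), and $b\in\mathfrak m^4$. The other inclusion is clear. $\square$

## 5. The module $L=x^{-1}\mathfrak m$ and the gap left by (3) and (4)

Let $L=x^{-1}\mathfrak m\subset C$. It is an $A$-module with $1\in L$. Let $L^j=x^{-j}\mathfrak m^j$ be the span of $j$-fold products; then $L^jL^k=L^{j+k}$ and $L^j\subset L^{j+1}$. Since $A\subset L$ (because $xA\subset\mathfrak m$), the union $A'=\bigcup_jL^j$ is a subring of $C$ containing $A$.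

*Example.* For the $n$ coordinate axes and $x=\xi_1+\dots+\xi_n=(t_1,\dots,t_n)$ we have $\mathfrak m=\prod t_i\mathbb R\{t_i\}=xC$, so $L=C$. Our aim is to show $L=C$ in general.

A natural attempt is to translate (3) and (4) into statements about $L$ and hope that they force $L=C$. They become
$$L\cap xC=x^{-1}(\mathfrak m\cap x^2C)=x^{-1}\mathfrak m^2=xL^2,\qquad\text{in particular } xL\subset xL^2\subset L, \tag{5}$$
$$L^2\cap xC\subset xL^4. \tag{6}$$
For (6), let $a\in L^2\cap xC$. Then $x^3a=x\cdot x^2a\in\mathfrak m^3\subset A$ and $x^3a\in x^4C$, so $x^3a\in\mathfrak m^4$ by (4), and $a=x\cdot x^{-4}(x^3a)\in xL^4$.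

These say that elements of $L$ and $L^2$ divisible by $x$ in $C$ are divisible by $x$ within $A'$. They say nothing about residues modulo $xC$, and this is where the attempt stops. Look at the three planar lines, with $x=\xi+\eta=(t_1,t_2,2t_3)$. If $g_1,g_2,g_3$ are series of order $\ge2$, write $g_3(t)-g_1(t)-g_2(t)=t^2h(t)$; then $g_1(\xi)+g_2(\eta)+\xi\eta h(\xi)$ restricts to $(g_1,g_2,g_3)$. So $\prod t_i^2\mathbb R\{t_i\}\subset\mathfrak m^2$, and therefore $\mathfrak m^2=\prod t_i^2\mathbb R\{t_i\}=A\cap x^2C$ and $\mathfrak m^4=\prod t_i^4\mathbb R\{t_i\}=A\cap x^4C$. Thus (3) and (4), hence (5) and (6), hold for this curve, although it fails (e). Here $C/xC=\mathbb R^3$, and $L$ has the image spanned by $1$ and $\xi/x=(1,0,\tfrac12)$: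
$$\{(\alpha,\beta,\tfrac{\alpha+\beta}2)\}.$$
This is not closed under multiplication: $(1,0,\tfrac12)^2=(1,0,\tfrac14)$. What is missing is exactly the following.

**Proposition A.** $L^2\subset L+xC$; that is, the image of $L$ in $C/xC$ is a subalgebra.

To prove it we must use more of (1): not only that psd germs lie in $\mathfrak m^2$, but that their quadratic part is a *sum of squares of linear forms*. First we check that Proposition A is enough.

**Proof of Theorem 1 from Proposition A.**

**Step 1: $A'=C$.** We show that $A'$ is stable under division by $x$ inside $C$. Since $L\subset L^2$, writing an element of $L^2$ as $\ell+xc$ gives $xc\in L^2\cap xC$. So Proposition A and (6) give $L^2\subset L+(L^2\cap xC)\subset L+xA'$. Inductively,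
$$L^{j+1}\subset L(L+xA')\subset L^2+xA'\subset L+xA'.$$
So $A'=L+xA'$. As $xA'\subset xC$, (5) gives $A'\cap xC=(L\cap xC)+xA'=xL^2+xA'=xA'$. Suppose $z\in C\setminus A'$. Since $x^kz\in A\subset A'$ for large $k$, there is a minimal $k\ge1$ with $x^kz\in A'$. Then $x^kz\in A'\cap xC=xA'$, so $x^{k-1}z\in A'$, a contradiction.

**Step 2: $\mathfrak m=xC$.** We pass from $A'$ to $L$. Now $C=L+xC$. As $xL\subset L$, substituting repeatedly gives $C=L+x^kC$ for all $k$. For large $k$, $x^{k+1}C\subset\mathfrak m$, i.e. $x^kC\subset L$. So $C=L$.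

**Step 3: $p_i=1$.** We exclude singular branches. The element equal to $t_i^{2\lceil p_i/2\rceil}$ on branch $i$ and $0$ on the others lies in $xC=\mathfrak m$ and is psd. By (1) it lies in $\mathfrak m^2=x^2C$. So $p_i+1\ge2\lceil p_i/2\rceil\ge2p_i$, i.e. $p_i=1$.

**Step 4: coordinates.** We produce the axes. Now $\mathfrak m=\prod t_i\mathbb R\{t_i\}$, so $n=\dim\mathfrak m/\mathfrak m^2=r$, and the elements $(0,\dots,t_i,\dots,0)$ form a basis of $\mathfrak m/\mathfrak m^2\cong\mathfrak m_n/\mathfrak m_n^2$. Lift them to $z_1,\dots,z_n\in\mathfrak m_n$. Their linear parts are independent, so they form a coordinate system. Since $z_j\circ\alpha_i=\delta_{ij}t_i$, the branch $X_i$ is the $i$-th axis in these coordinates, and $X$ is the union of the $n$ coordinate axes. By Step 1 of Section 3, in the original ambient space $X$ is equivalent to a union of $r\le n$ independent lines. $\square$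

It remains to prove Proposition A.

## 6. Leading coefficients, sums of squares and Farkas' lemma

Let $W=x^{-1}V\subset C$. Then $\dim W=n$ and $1\in W$. From $\mathfrak m=V\oplus\mathfrak m^2$ we get
$$L=W+xL^2, \tag{7}$$
and (3) becomes
$$w\in W,\ v_i(w)\ge p_i\text{ for all }i\ \Longrightarrow\ w=0. \tag{8}$$
So $W$ injects into $C/xC$, with the same image as $L$. We sort its elements by their orders.

**Definition.** For $k=(k_i)$ with $0\le k_i\le p_i$ let $W_k=\{w\in W:v_i(w)\ge k_i\text{ for all }i\}$. Call $k$ *tight* if $k_i=\min(p_i,\min v_i(W_k))$ for all $i$. Put $Z=Z(k)=\{i:k_i<p_i\}$. For $i\in Z$ let $\lambda_i:W_k\to\mathbb R$ be the coefficient of $t_i^{k_i}$.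

For tight $k$ each $\lambda_i$, $i\in Z$, is nonzero, since the bound $k_i<p_i$ is attained. Also $Z\neq\emptyset$ iff $W_k\ne0$: if $Z=\emptyset$, then $W_k=0$ by (8); if $i\in Z$, then $\min v_i(W_k)=k_i$ is finite.

*Example.* The definition makes sense whenever (8) holds, with or without (e). For the curve $(t^3,t^4)$ take $x=\xi=t^3$; then $p=3$ and $W=\operatorname{span}(1,t)$ satisfies (8). The tight $k$ are $0$, $1$ and $3$, with $W_0=W$, $W_1=\mathbb Rt$, $W_3=0$; the number $2$ is not tight, because $W_2=0$.

For tight $k$ with $N=W_k\ne0$ let $N^2\subset C$ be the span of the products $ab$ ($a,b\in N$), and let $P_k$ be its image in the finite-dimensional space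
$$T_k=\prod_{i\in Z}t_i^{2k_i}\mathbb R\{t_i\}/t_i^{k_i+p_i}\mathbb R\{t_i\}.$$
The exponent $k_i+p_i$ is the precision to which (1) controls products, as the next proof shows. Let $\varepsilon_i\in P_k^*$ ($i\in Z$) be the coefficient of $t_i^{2k_i}$, so $\varepsilon_i(ab)=\lambda_i(a)\lambda_i(b)$. By polarization, an element of $P_k^*$ is determined by its values on squares $a^2$, $a\in N$.

**Lemma 1.** If $g\in N^2$ and $\varepsilon_i(g)>0$ for all $i\in Z$, then in $P_k$, $g$ is a sum of squares $a_l^2$ with $a_l\in N$.

*Proof.* We manufacture a psd germ with leading part $x^2g$ and apply (1). Let $f=x^2g+\kappa x^4$, $\kappa\gg0$. Since $xN\subset V$, $f\in\mathfrak m^2$. For $i\in Z$ we have $v_i(f)=2p_i+2k_i<4p_i$ with positive leading coefficient. For $i\notin Z$ we have $k_i=p_i$, so $v_i(x^2g)\ge4p_i$, and for large $\kappa$ the order of $f$ is $4p_i$ with positive leading coefficient. Thus $f$ is psd. Write $f=\sum y_l^2+\sum y_lq_l+h$ by (1). By (2), $s_i=p_i+k_i$ for $i\in Z$ and $s_i\ge2p_i$ for $i\notin Z$. So $a_l:=y_l/x\in W$ lies in $W_k=N$. Dividing by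 $x^2$,
$$g=\sum a_l^2+\sum a_l\,\frac{q_l}{x}+\frac h{x^2}-\kappa x^2 .$$
For $i\in Z$, the orders of the last three terms are at least $k_i+(2p_i-p_i)$, $4p_i-2p_i$ and $2p_i$, all $\ge k_i+p_i$. So they vanish in $T_k$. $\square$

We recall Farkas' lemma: if $\Phi,\varepsilon_1,\dots,\varepsilon_m$ are linear functionals on a finite-dimensional real space and $\Phi\ge0$ wherever all $\varepsilon_i\ge0$, then $\Phi=\sum c_i\varepsilon_i$ with $c_i\ge0$.

**Lemma 2.** If $\Phi\in P_k^*$ and $\Phi(a^2)\ge0$ for all $a\in N$, then $\Phi=\sum_{i\in Z}c_i\varepsilon_i$ with all $c_i\ge0$.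

*Proof.* This dualizes Lemma 1, which gives $\Phi\ge0$ on $\{g\in P_k:\varepsilon_i(g)>0\ \forall i\in Z\}$. Choose $a\in N$ with all $\lambda_i(a)\ne0$ (finitely many proper subspaces do not cover $N$). If $g\in P_k$ has $\varepsilon_i(g)\ge0$ for all $i$, then $g+\delta a^2$ lies in that open cone for each $\delta>0$; letting $\delta\to0$ gives $\Phi(g)\ge0$. Apply Farkas' lemma. $\square$

From now on each proof works in the same way: exhibit a functional that is nonnegative on squares but is not a combination of the $\varepsilon_i$.

*Example.* For three planar lines, $k=0$ and $W$ is $\{(\alpha,\beta,\frac{\alpha+\beta}2)\}$ modulo $xC$, so $\lambda_3=\frac12(\lambda_1+\lambda_2)$. The functional $\Phi=\frac12\varepsilon_1+\frac12\varepsilon_2-\varepsilon_3$ takes the value $\frac12\lambda_1^2+\frac12\lambda_2^2-\lambda_3^2=\frac14(\lambda_1-\lambda_2)^2\ge0$ on squares. If it were $\sum c_i\varepsilon_i$ with $c_i\ge0$, evaluating on the square of $1$, where all $\lambda_i=1$, would give $\sum c_i=0$, so $\Phi=0$, which is false on the square of $(1,0,\frac12)$. On $q/x^2=(1,1,\frac54)$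 it equals $-\frac14$: this is how the germ $q$ of Section 1 is seen.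

**Definition.** For $i,j\in Z$ say $i\sim j$ if $\lambda_i,\lambda_j$ are proportional. The equivalence classes are the *classes* of $k$. For a class $c$, $\lambda_c$ denotes one of the $\lambda_i$, $i\in c$ (defined up to a nonzero factor).

*Example.* Let $X$ have the branches $(t,0)$, $(t,t^2)$, $(0,t)$, and let $x=\xi+\eta$; all $p_i=1$. Then $\xi/x=(1,\frac1{1+t},0)$ and $\eta/x=(0,\frac t{1+t},1)$ span $W$, and (8) holds. For $a\,\xi/x+b\,\eta/x$ we have, at $k=0$, $\lambda_1=\lambda_2=a$ and $\lambda_3=b$. The classes are $\{1,2\}$ and $\{3\}$.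

**Lemma 3.** The $\lambda_c$, $c$ running over the classes of $k$, are linearly independent.

*Proof.* We generalize the computation for three planar lines. Suppose the lemma fails, and take a minimal dependent set. It gives a relation
$$\lambda_0=\sum_{s=1}^ma_s\lambda_s,\qquad a_s\ne0,\quad \lambda_1,\dots,\lambda_m\text{ independent},$$
where $0,\dots,m$ stand for representatives of distinct classes. The functionals are nonzero and pairwise nonproportional, so $m\ge2$.

*Choice of a point.* We want a zero of the quadratic form below at which few $\lambda_i$ vanish. Let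
$$H=\{v\in\mathbb R^m:\ a_sv_s>0\ \forall s,\ \textstyle\sum a_sv_s=1\}.$$
It contains $v_s=1/(ma_s)$, and it is open in an affine hyperplane not containing $0$. A nonempty open subset of such a hyperplane spans $\mathbb R^m$, so no nonzero linear form on $\mathbb R^m$ vanishes identically on one; hence each nonzero form vanishes on a subset of $H$ with empty interior in $H$, cut out by an affine subspace. Let $E=\operatorname{span}(\lambda_1,\dots,\lambda_m)$. Each $\lambda_i$ ($i\in Z$) that lies in $E$ is a nonzero linear form in $(\lambda_1,\dots,\lambda_m)$. So there is $v\in H$ at which none of these finitely many forms vanishes. By independence choose $u\in N$ with $\lambda_s(u)=v_s$ for $1\le s\le m$. Then $\lambda_i(u)\ne0$ whenever $\lambda_i\in E$.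

*The functional.* Put $\theta_s=a_s/v_s>0$, so $\sum a_s^2/\theta_s=\sum a_sv_s=1$. By Cauchy–Schwarz,
$$\lambda_0^2=\Bigl(\sum a_s\lambda_s\Bigr)^2\le\Bigl(\sum\frac{a_s^2}{\theta_s}\Bigr)\Bigl(\sum\theta_s\lambda_s^2\Bigr)=\sum\theta_s\lambda_s^2 .$$
So $\Phi=\sum_{s=1}^m\theta_s\varepsilon_s-\varepsilon_0$ is nonnegative on squares. By Lemma 2, $\Phi=\sum_{i\in Z}c_i\varepsilon_i$ with $c_i\ge0$. On squares this says that the quadratic form $Q=\sum\theta_s\lambda_s^2-\lambda_0^2$ on $N$ equals $\sum c_i\lambda_i^2$.

*Contradiction.* Suppose $c_i>0$. Then $\lambda_i$ vanishes wherever $Q$ does. Since $Q=0$ on $\bigcap_{s\ge1}\ker\lambda_s$, we get $\lambda_i\in E$. Since $Q(u)=\sum\theta_sv_s^2-\bigl(\sum a_sv_s\bigr)^2=\sum a_sv_s-1=0$, we get $\lambda_i(u)=0$. This contradicts the choice of $u$. So all $c_i=0$ and $Q=0$. But in terms of the independent $\lambda_1,\dots,\lambda_m$ the coefficient of $\lambda_1\lambda_2$ in $Q$ is $-2a_1a_2\ne0$. $\square$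

So for each class $c$ there is $w_c\in N$ such that, for $i\in Z$, $\lambda_i(w_c)\ne0$ iff $i\in c$.

## 7. Raising a class, and the splitting of $W$

Lemma 3 sees only leading coefficients. To reach the higher coefficients we make the leading coefficients of one class vanish and look at the next ones.

Let $k$ be tight, $c$ a class of $k$, $N=W_k$, $N'=N\cap\ker\lambda_c$ (codimension $1$), and $k_i'=\min(p_i,\min v_i(N'))$. We check four things. For $i\in c$, $k_i'>k_i$, since the coefficient of $t_i^{k_i}$ vanishes on $N'$. For $j\notin c$, $k_j'=k_j$: if $j\in Z$ lies in a class $c'\ne c$, then $w_{c'}\in N'$ has $v_j(w_{c'})=k_j$; if $j\notin Z$, then $k_j=p_j$. Next, $N'=W_{k'}$: "$\subset$" is clear, and an element of $W_{k'}\subset W_k$ has $v_i>k_i$ for $i\in c$, so it lies in $\ker\lambda_c$. Hence $k'$ is tight. We say that $k'$ arises by *raising* $c$.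

*Example.* For $(t^3,t^4)$, raising the class of $k=0$ gives $k'=1$, and raising again gives $3$.

Could a raised index join a class that it did not belong to before? Without positivity, yes. Let $X$ have the branches $(t^3,t^4)$ and $(t,t)$, with $x=\xi$, $p=(3,1)$. Here $\eta/x=(t,1)$, so $a+b\,\eta/x=(a+bt,\,a+b)$, and (8) holds. At $k=0$ we have $\lambda_1=a$, $\lambda_2=a+b$: two classes. Raising $\{1\}$ leaves $N'=\mathbb R(t,1)$, where the new $\lambda_1'=b$ equals $\lambda_2$. The two indices merge. This curve fails (e): the germ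
$$f=(\xi-\eta)^2+\eta^2-3(\xi-\eta)\eta$$
is $t^6+\cdots$ on the first branch and $t^2$ on the second, so it is positive definite. For the monomials of degree $\le2$ the exponents $3i+4j$ are $0,3,4,6,7,8$, distinct and below all those of degree $\geq3$, so $I(X)\subset\mathfrak m_2^3$. Hence an $F$ as in (e) has $2$-jet $f$, which is $-1$ at $(2,1)$. The next lemma turns this into a proof.

**Lemma 4.** The classes of $k'$ are the classes $c'\ne c$ of $k$ (unchanged as sets of indices, with functionals restricted to $N'$), together with some (possibly no) classes contained in $c$.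

*Proof.* For $j\in Z\setminus c$ the new functional is $\lambda_j|_{N'}$. By Lemma 3 it is nonzero, and functionals of two different classes $\ne c$, being independent together with $\lambda_c$, remain nonproportional on $\ker\lambda_c$. It remains to exclude that an index of $c$ joins an index outside $c$, that is:
$$i\in c,\quad k_i'<p_i,\quad j\in Z\setminus c,\quad \lambda_i'=\beta\lambda_j|_{N'}\ \text{ with }\beta\ne0,$$
where $\lambda_i'$ is the coefficient of $t_i^{k_i'}$ on $N'$. Suppose this holds. We build a forbidden functional from the coefficient where $\lambda_i$ and $\lambda_i'$ meet.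

Let $\chi\in P_k^*$ be the coefficient of $t_i^{k_i+k_i'}$; it is well defined because $k_i+k_i'<k_i+p_i$. Write $a\in N$ as $a=\alpha w_c+b$ with $b\in N'$. Then $\chi(b^2)=0$, since $v_i(b^2)\ge2k_i'>k_i+k_i'$. As $v_i(w_c)=k_i$ and $v_i(b)\ge k_i'$,
$$\chi(w_cb)=\lambda_i(w_c)\lambda_i'(b)=\beta\lambda_i(w_c)\lambda_j(b).$$
Also $\lambda_j(a)=\lambda_j(b)$ and $\lambda_i(a)=\alpha\lambda_i(w_c)$. Hence $\Phi=M(\varepsilon_i+\varepsilon_j)+\chi$ satisfies
$$\Phi(a^2)=\alpha^2\bigl(M\lambda_i(w_c)^2+\chi(w_c^2)\bigr)+2\alpha\beta\lambda_i(w_c)\lambda_j(b)+M\lambda_j(b)^2 .$$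
This is a quadratic form in the two numbers $\alpha$ and $\lambda_j(b)$ with fixed mixed coefficient, and both diagonal coefficients tend to $+\infty$ with $M$; so it is $\ge0$ for $M\gg0$ and all $a$. By Lemma 2, $\chi$ is a linear combination of the $\varepsilon_l$, $l\in Z$. Let $c'\ne c$ be the class of $j$. Then $\varepsilon_l(w_cw_{c'})=\lambda_l(w_c)\lambda_l(w_{c'})=0$ for all $l\in Z$. But $w_{c'}\in N'$ gives $\chi(w_cw_{c'})=\beta\lambda_i(w_c)\lambda_j(w_{c'})\ne0$, a contradiction. $\square$

**Lemma 5.** Let $c$ be a class of a tight $k$. The vector $k^c$ with $k^c_i=k_i$ ($i\in c$) and $k^c_j=p_j$ ($j\notin c$) is tight, and $Z(k^c)=c$ is its only class. Moreover $\lambda_c\ne0$ on $W_{k^c}\subset W_k$.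

*Proof.* We isolate $c$ by raising everything else. Raise successively classes different from $c$ as long as any exist. By Lemma 4, $c$ remains a class, with unchanged $k_i$ and restricted functionals for $i\in c$. The dimension of the space drops each time, so the process stops. Then $c$ is the only class, $Z=c$, and the vector reached is $k^c$. It is tight, so $\lambda_c\ne0$ on $W_{k^c}$. $\square$

**Definition.** A tight $k$ is *local* if $Z(k)$ is nonempty and is a single class.

So each $k^c$ is local. In the example with branches $(t,0),(t,t^2),(0,t)$ and $k=0$, the two local vectors are $(0,0,1)$ with space $\mathbb R\,\xi/x$ and $(1,1,0)$ with space $\mathbb R\,\eta/x$, and $W$ is their direct sum. This is general.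

**Lemma 6.** For tight $k$, $W_k=\bigoplus_cW_{k^c}$, the sum over the classes $c$ of $k$.

*Proof.* *Directness* follows from (8). Let $\sum_cu_c=0$ with $u_c\in W_{k^c}$. Then $v_j(u_c)\ge p_j$ for $j\notin c$. For $i\in c$, $u_c=-\sum_{c'\ne c}u_{c'}$ gives $v_i(u_c)\ge p_i$. So $u_c=0$.

*Spanning* is an induction on $\dim W_k$ that removes leading coefficients; the case $W_k=0$ is trivial. Let $W_k\ne0$ and $a\in W_k$. By Lemma 5 choose $u_c\in W_{k^c}$ with $\lambda_c(u_c)=\lambda_c(a)$. For $c'\ne c$, $\lambda_{c'}(u_c)=0$, because $v_j(u_c)\ge p_j>k_j$ for $j\in c'$. So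
$$a-\sum_cu_c\in\bigcap_c\ker\lambda_c=W_{k^+},$$
where $k^+$ is obtained by raising all classes of $k$ one after the other; by Lemma 4, each of them survives until its turn. By Lemma 4 again, each class $\gamma$ of $k^+$ is contained in a class $c$ of $k$. Then $(k^+)^\gamma\ge k^c$ componentwise: on $\gamma$ it is $k^+_i\ge k_i=k_i^c$, and off $\gamma$ it is $p_j$. So $W_{(k^+)^\gamma}\subset W_{k^c}$. Since $\dim W_{k^+}<\dim W_k$, induction gives $W_{k^+}=\bigoplus_\gamma W_{(k^+)^\gamma}\subset\sum_cW_{k^c}$. Hence $a\in\sum_cW_{k^c}$. $\square$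

## 8. A local tight vector gives an algebra

Let $k$ be local, $Z(k)=c$, and let $y\in W_k$ with $\lambda_c(y)\ne0$, so $v_i(y)=k_i$ for $i\in c$. Put
$$S_k=\prod_{i\in c}\mathbb R\{t_i\}/(t_i^{p_i-k_i})$$
and let $B_k(y)\subset S_k$ be the image of $W_k$ under $a\mapsto(a/y)|_c$. This map is injective on $W_k$: if $a$ goes to $0$, then $v_i(a)\ge p_i$ on $c$, and $v_j(a)\ge k_j=p_j$ off $c$, so $a=0$ by (8). Also $1\in B_k(y)$. As the $\lambda_i$, $i\in c$, are proportional, the constant term $\lambda_i(a)/\lambda_i(y)$ of $a/y$ is the same for all $i\in c$. This common value defines $\operatorname{ev}:B_k(y)\to\mathbb R$.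

*Example.* For $(t^3,t^4)$, $k=0$ and $y=1$, $B_0(1)=\operatorname{span}(1,t)\subset\mathbb R\{t\}/(t^3)$ is not an algebra. Correspondingly (e) fails: the functional "coefficient of $t^2$" is $b^2\ge0$ on $(a+bt)^2$, yet it is not a multiple of the constant coefficient, against Lemma 2. Concretely, $\xi^2-\eta^2=t^6-t^8$ is positive definite on the curve, and as above $I(X)\subset\mathfrak m_2^3$, so an $F$ as in (e) would have the indefinite $2$-jet $\xi^2-\eta^2$. The next proof finds such a functional in general.

**Lemma 7.** For every local $k$ and every such $y$, $B_k(y)$ is a subalgebra of $S_k$.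

*Proof.* We use induction on $\dim W_k\ge1$. If $\dim W_k=1$, then $B_k(y)=\mathbb R1$.

**Step 1: the shape of $B_k(y)$.** We express it through smaller algebras. Let $k'$ arise by raising $c$, with classes $\gamma$; by Lemma 4 all $\gamma\subset c$. As $y\notin\ker\lambda_c$, $W_k=\mathbb Ry\oplus W_{k'}$, and by Lemma 6, $W_{k'}=\bigoplus_\gamma W_{k'^\gamma}$. Choose $y_\gamma\in W_{k'^\gamma}$ with nonzero leading functional. By induction $B_\gamma:=B_{k'^\gamma}(y_\gamma)$ is a subalgebra of
$$S_\gamma'=\prod_{i\in\gamma}\mathbb R\{t_i\}/(t_i^{p_i-k_i'}).$$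
So $\operatorname{ev}_\gamma:B_\gamma\to\mathbb R$ is a ring homomorphism, and its kernel $\mathfrak n_\gamma$ consists of nilpotent elements. An element of $B_\gamma$ with $\operatorname{ev}_\gamma\ne0$ is a nonzero scalar times $1+{}$nilpotent, hence is invertible in $B_\gamma$.

Let $\pi_\gamma=(y_\gamma/y)|_\gamma$, so $v_i(\pi_\gamma)=k_i'-k_i>0$ for $i\in\gamma$. Since $(p_i-k_i')+(k_i'-k_i)=p_i-k_i$, multiplication by $\pi_\gamma$ is a well-defined injection
$$S_\gamma'\longrightarrow S_{k,\gamma}:=\prod_{i\in\gamma}\mathbb R\{t_i\}/(t_i^{p_i-k_i}).$$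
We also write $\pi_\gamma$ for its class in $S_\gamma'$, which is a quotient of $S_{k,\gamma}$. For $b,b'\in S'_\gamma$ the product of $\pi_\gamma b$ and $\pi_\gamma b'$ in $S_{k,\gamma}$ is $\pi_\gamma\cdot(\pi_\gamma bb')$, with $\pi_\gamma bb'\in S_\gamma'$; we write it $\pi_\gamma^2bb'$.

If $a\in W_{k'^\gamma}$, then $a/y=\pi_\gamma\cdot(a/y_\gamma)$ on $\gamma$. For $j\in c\setminus\gamma$ we have $v_j(a)\ge p_j$, so $a/y=0$ in $\mathbb R\{t_j\}/(t_j^{p_j-k_j})$. Hence, with extension by $0$,
$$\mathcal L:=B_k(y)=\mathbb R1\oplus\bigoplus_\gamma\pi_\gamma B_\gamma. \tag{9}$$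

**Step 2: reduction to a claim.** *Claim: $\pi_\gamma\in B_\gamma$ (in $S_\gamma'$) for every $\gamma$.* Given the claim, $(\pi_\gamma b)(\pi_\gamma b')=\pi_\gamma(\pi_\gamma bb')\in\pi_\gamma B_\gamma$ for $b,b'\in B_\gamma$. Products for different $\gamma$ vanish, having disjoint supports. So $\mathcal L$ is an algebra.

**Step 3: Lemma 2 in terms of $\mathcal L$.** We translate the positivity statement. Since $v_i(y^2)=2k_i$ on $c$, division by $y^2$ identifies $T_k$ with $S_k$, and $P_k$ with the span of products
$$\mathcal L^2=\mathbb R1\oplus\bigoplus_\delta\bigl(\pi_\delta B_\delta+\pi_\delta^2B_\delta\bigr), \tag{10}$$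
where $\delta$ runs over the classes of $k'$ and we used that the $B_\delta$ are unital algebras. The sum is direct, since the $\delta$-summand consists of elements with zero constant terms supported on $\delta$. All constant terms of an element of $\mathcal L^2$ agree; call the common value $\operatorname{ev}$. Under the identification, $\varepsilon_i=\lambda_i(y)^2\operatorname{ev}$ for all $i\in c$. So Lemma 2 says: *a functional on $\mathcal L^2$ that is nonnegative on squares of elements of $\mathcal L$ is a multiple of $\operatorname{ev}$.*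

**Step 4: the claim.** We show that if $\pi_\gamma\notin B_\gamma$, the functional "coefficient of $\pi_\gamma^2$" contradicts Step 3. Fix $\gamma$ and write $\pi,B,\mathfrak n$ for $\pi_\gamma,B_\gamma,\mathfrak n_\gamma$. Suppose that
$$a\in\mathfrak n,\ b\in B,\ \pi a+\pi^2b=0\ \Longrightarrow\ \operatorname{ev}_\gamma(b)=0. \tag{11}$$
Then $\Phi(\pi a+\pi^2b)=\operatorname{ev}_\gamma(b)$ is a well-defined functional on $\pi\mathfrak n+\pi^2B$. Extend it linearly to $\pi B+\pi^2B$, and by $0$ on $\mathbb R1$ and on the summands $\delta\ne\gamma$ of (10). Let $\varphi=\Phi(\pi)$. For $\ell=\alpha1+\sum_\delta\pi_\delta b_\delta\in\mathcal L$ put $\beta=\operatorname{ev}_\gamma(b_\gamma)$. We have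
$$\ell^2=\alpha^2 1+2\alpha\sum_\delta\pi_\delta b_\delta+\sum_\delta\pi_\delta^2b_\delta^2 .$$
Since $\Phi(\pi\mathfrak n)=0$ and $b_\gamma-\beta1\in\mathfrak n$, we have $\Phi(\pi b_\gamma)=\beta\varphi$; also $\Phi(\pi^2b_\gamma^2)=\operatorname{ev}_\gamma(b_\gamma^2)=\beta^2$, and $\operatorname{ev}(\ell^2)=\alpha^2$. Hence
$$(\Phi+M\operatorname{ev})(\ell^2)=M\alpha^2+2\alpha\beta\varphi+\beta^2\ge0\quad\text{if }M\ge\varphi^2 .$$
By Step 3, $\Phi+M\operatorname{ev}$ is a multiple of $\operatorname{ev}$, so it vanishes on $\pi^2$, whose constant terms are $0$. But $(\Phi+M\operatorname{ev})(\pi^2)=\operatorname{ev}_\gamma(1)=1$, a contradiction.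

So (11) fails: $\pi(a+\pi b)=0$ in $S_{k,\gamma}$ for some $a\in\mathfrak n$ and $b\in B$ with $\operatorname{ev}_\gamma(b)\ne0$. Multiplication by $\pi$ is injective on $S_\gamma'$, so $a+\pi b=0$ in $S_\gamma'$. As $b$ is invertible in $B$, $\pi=-ab^{-1}\in B$. $\square$

## 9. The residues of $L$ modulo $xC$

*Proof of Proposition A.* We apply Lemmas 6 and 7 at $k=0$. Since $1\in W$, the vector $k=0$ is tight, with $W_0=W$ and $Z(0)=\{1,\dots,r\}$. By Lemma 6, $W=\bigoplus_cW_{0^c}$. Write $1=\sum_cu_c$ with $u_c\in W_{0^c}$. Elements of $W_{0^c}$ have $v_j\ge p_j$ for $j\notin c$, i.e. they vanish modulo $xC$ on the branches outside $c$. So on the branches in $c$ we get $u_c=1-\sum_{c'\ne c}u_{c'}\equiv1$, and $u_c$ is congruent modulo $xC$ to the idempotent $e_c$ of the branches in $c$. In particular $\lambda_c(u_c)\ne0$, and $u_c$ is a legitimate choice of $y$ for $0^c$.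

Here $S_{0^c}=\prod_{i\in c}\mathbb R\{t_i\}/(t_i^{p_i})=e_c(C/xC)$, and division by $u_c$ does not change residues in it. So Lemma 7 with $y=u_c$ says that the image of $W_{0^c}$ in $C/xC=\prod_i\mathbb R\{t_i\}/(t_i^{p_i})$ is a subalgebra of $e_c(C/xC)$. The image of $W$ is the direct sum of these subalgebras, which multiply to zero pairwise, so it is a subalgebra of $C/xC$. By (7), $L$ and $W$ have the same image in $C/xC$. Hence $L^2\subset L+xC$. $\square$

With Section 5 this completes the proof of Theorem 1. Since (d)$\Rightarrow$(e), also (d)$\Rightarrow$(b), and the conjecture is true.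

## 10. Smooth extensions, single squares and the Jacobson radical

We prove Theorem 2. The implication (e)$\Rightarrow$(b) is Theorem 1, and (a)$\Leftrightarrow$(b)$\Rightarrow$(c)$\Rightarrow$(d) is given.

**Step 1: (b)$\Rightarrow$(g)$\Rightarrow$(a) and (g)$\Rightarrow$(c).** We attach the condition on single squares. Condition (g) is invariant under equivalence, and for the union of the first $r$ coordinate axes it was proved in Section 1. If $f$ is the restriction of a square $G^2$, then $f$ is a square in $\mathcal O(X)$, which gives (a), and $G^2$ is a psd analytic extension, which gives (c).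

**Step 2: (d)$\Rightarrow$(f)$\Rightarrow$(e).** We show that smooth extensions also suffice. A psd analytic extension is a nonnegative $C^\infty$ extension, so (d)$\Rightarrow$(f). Assume (f), let $f\in\mathcal O(X)$ be positive definite, $F\ge0$ a $C^\infty$ extension, $G$ an analytic extension of $f$, and $\hat F\in\mathbb R[[\xi]]$ the Taylor series of $F$ at $0$, where $\xi=(\xi_1,\dots,\xi_n)$. Since $F\circ\alpha_i=G\circ\alpha_i$ for all $i$, comparing Taylor series at $t_i=0$ shows that $\hat F-G$ is killed by the map $\mathbb R[[\xi]]\to\prod_i\mathbb R[[t_i]]$ given by the $\alpha_i$.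

We determine the kernel of this map. The ring $A$ is a Noetherian local ring, $A\hookrightarrow C$, and $C$ is a finite $A$-module. $\mathfrak m$-adic completion is exact on finite modules. The completion of $A$ is $\hat A=\mathbb R[[\xi]]/I(X)\mathbb R[[\xi]]$. Since $\mathfrak mC=\prod t_i^{p_i}\mathbb R\{t_i\}$, the completion of $C$ is $\prod\mathbb R[[t_i]]$. Hence $\hat A\hookrightarrow\prod\mathbb R[[t_i]]$, and the kernel is $I(X)\mathbb R[[\xi]]$.

So $\hat F-G=\sum_jh_j\varphi_j$ with $h_j\in I(X)$, $\varphi_j\in\mathbb R[[\xi]]$. Replace each $\varphi_j$ by its truncation $\bar\varphi_j$ of degree $\le3$, and $\hat F$ by $j^3F$; this changes both sides only in degrees $\ge4$. So the convergent series $j^3F-G-\sum_jh_j\bar\varphi_j$ has order $\ge4$, i.e. $j^3F-G\in I(X)+\mathfrak m_n^4$. Restricting to $X$ gives $f-(j^3F)|_X\in\mathfrak m^4$, which is (e).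

**Step 3: (h)$\Leftrightarrow$(b).** We attach the ring-theoretic form. The Jacobson radical of $C=\prod\mathbb R\{t_i\}$ is $J=\prod t_i\mathbb R\{t_i\}$. Condition (h) depends only on the ring $\mathcal O(X)$, so it is invariant under equivalence. It holds for the union of the first $r$ axes, where by Section 1 the ring consists of all tuples $(c+f_i(t_i))_i$ with $f_i(0)=0$. So (b)$\Rightarrow$(h). Conversely, assume (h) and reduce to the embedding dimension as in Section 3, which changes neither $\mathcal O(X)$ nor its normalization. Then $J\subset A$ is an ideal of $A$ with $A/J=\mathbb R$, so it is the maximal ideal of the local ring $A$: $\mathfrak m=J=\prod t_i\mathbb R\{t_i\}$. Now Step 4 of Section 5, which uses only this and $I(X)\subset\mathfrak m_n^2$, gives (b). $\square$
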